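# Zero-free gap power series: normality can fail with no entire function to blame

## 1. From $1+az$ to $e^{nz}$: a conjecture on zero-free series

Write $D_r=\{|z|<r\}$ and $\mathbb D=D_1$. Take the functions $c(1+az)$ with $c\neq 0$, and ask which of them have no zero in $\mathbb D$. If $a\ne0$, the only zero is $-1/a$, and it lies outside $\mathbb D$ exactly when $|a|\le 1$. So the zero-free functions are the $c(1+az)$ with $c\ne 0$, $|a|\le1$. Given a sequence $f_j=c_j(1+a_jz)$ of these, pass to a subsequence with $a_j\to a$ and $c_j\to c\in\mathbb C\cup\{\infty\}$. If $c\neq\infty$, then $f_j\to c(1+az)$ locally uniformly. If $c=\infty$, then $|f_j(z)|\ge |c_j|(1-|z|)$, so $f_j\to\infty$ locally uniformly in $\mathbb D$. Every sequence has a good subsequence.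

Now allow all powers of $z$. The functions $e^{nz}$, $n=1,2,\dots$, have no zeros. They have the value $1$ at $0$, while $e^{n/2}\to\infty$. A subsequence cannot tend to $\infty$ locally uniformly, because of the point $0$, and cannot tend to a holomorphic function, because of the point $1/2$. We can see the reason: $e^z$ has no zeros in the whole plane, so we may replace $z$ by $nz$ and stay zero-free in $\mathbb D$.

The two examples differ only in the powers of $z$ that are allowed. This suggests the following set-up.

**Definition (gap series).** Let $T$ be a finite or infinite system of integers $0=m_0<m_1<\dots$. Then $A_T$ is the set of analytic functions in $\mathbb D$ of the form $f(z)=\sum_{k\in T}a_kz^k$, and $A_T^0$ is the set of those $f\in A_T$ with $f(z)\ne0$ in $\mathbb D$. An entire function belongs to $A_T$ if its Taylor expansion at $0$ has the form $\sum_{k\in T}a_kz^k$.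

For instance, $e^{z^2}$ belongs to $A_T$ for $T=\{0,2,4,\dots\}$, and $e^z$ does not.

**Definition (normality).** A family of holomorphic functions in a domain $G$ is normal in $G$ if every sequence in it has a subsequence that converges locally uniformly in $G$ either to a holomorphic function or to $\infty$. Convergence to $\infty$ means that for every compact $K\subset G$ and every $C$ one has $|f_j|>C$ on $K$ for all large $j$. "Normal in $D_r$" means normal as a family on $D_r$. A family is locally bounded in $G$ if on each compact subset of $G$ its members have a common bound.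

So $A_T^0$ is normal in $\mathbb D$ for $T=\{0,1\}$ and not normal for $T=\{0,1,2,\dots\}$, where $e^z\in A_T$ is the culprit. Is a zero-free entire function always the culprit? The paper "Normal families of gap power series" (doi:10.1007/bf03322372) is the source of this conjecture.

**Conjecture.** $A_T^0$ is a normal family in $\mathbb D$ if and only if there is no non-constant entire function $f\in A_T$ which is non-vanishing in $\mathbb C$.

The task is to prove or disprove it for every such $T$. We shall see that "only if" holds for every $T$ and that "if" is false. To say how badly it fails, we need some notation.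

**Definition (normalized class, coefficient bounds, radius of normality).** Put
$$F_T=\{f\in A_T^0: f(0)=1\},\qquad \Lambda_k=\sup_{f\in F_T}\left|\frac{f^{(k)}(0)}{k!}\right|,$$
$$r(T)=\sup\{r\in(0,1]: A_T^0\text{ is normal in }D_r\}\qquad(\sup\emptyset=0).$$

For $T=\{0,1\}$ we found $F_T=\{1+az:|a|\le1\}$, so $\Lambda_1=1$ and $r(T)=1$. For $T=\{0,1,2,\dots\}$ the functions $e^{nz}$ give $\Lambda_1=\infty$. They also tend to $\infty$ at every $x\in(0,1)$ and equal $1$ at $0$, so $r(T)=0$.

**Theorem 1.** (a) For every $T$: if a non-constant zero-free entire function lies in $A_T$, then $A_T^0$ is not normal in any $D_r$, $0<r\le 1$.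
(b) There is a $T$ such that $A_T$ contains no non-constant zero-free entire function, but $A_T^0$ is not normal in $\mathbb D$. Hence the conjecture is false.

**Theorem 2.** For every $\rho\in[0,1]$ there is a $T$ such that $A_T$ contains no non-constant zero-free entire function and $r(T)=\rho$. For $0<\rho<1$, $A_T^0$ is normal in $D_\rho$ but in no larger disc. For $\rho=0$, $A_T^0$ is normal in no disc about $0$, although $\Lambda_k<\infty$ for every $k$.

**Proposition 3.** (i) For every $T$ and $0<r\le1$: $A_T^0$ is normal in $D_r$ if and only if all $\Lambda_k<\infty$ and $\limsup_k\Lambda_k^{1/k}\le 1/r$. (ii) The conjecture is true for every finite $T$.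

We shall use three textbook facts. Montel's theorem: a locally bounded family of holomorphic functions is normal, with holomorphic limits. Montel's second theorem: the family of all holomorphic functions in a domain that omit the values $0$ and $1$ is normal. Hurwitz's theorem: if zero-free holomorphic functions converge locally uniformly in a domain to a holomorphic $h$, then $h$ is zero-free or $h\equiv0$.

## 2. Normality as boundedness of $F_T$

The purpose of this section is to remove the case "limit $\infty$" once and for all, by dividing by $f(0)$.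

**Lemma 1.** For $0<r\le 1$, $A_T^0$ is normal in $D_r$ if and only if $F_T$ is locally bounded in $D_r$.

*Proof.* Suppose $F_T$ is locally bounded in $D_r$. Let $f_j\in A_T^0$, and write $f_j=c_jg_j$ with $c_j=f_j(0)\neq0$ and $g_j\in F_T$. By Montel, after passing to a subsequence, $g_j\to g$ locally uniformly in $D_r$ and $c_j\to c\in\mathbb C\cup\{\infty\}$. Since $g(0)=1$, $g\not\equiv 0$, so $g$ is zero-free in $D_r$ by Hurwitz. If $c\ne\infty$, then $f_j\to cg$ locally uniformly. If $c=\infty$ and $K\subset D_r$ is compact, then $|g_j|\ge\frac12\min_K|g|>0$ on $K$ for large $j$, so $f_j\to\infty$ uniformly on $K$.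

Conversely, suppose $F_T$ is not locally bounded in $D_r$. Then there are a compact $K\subset D_r$ and $f_j\in F_T$ with $\max_K|f_j|\to\infty$. No subsequence converges locally uniformly to a holomorphic function, since it would be bounded on $K$. None converges to $\infty$, since $f_j(0)=1$. So $A_T^0$ is not normal in $D_r$. $\square$

**Proof of Theorem 1(a).** Let $f\in A_T$ be entire, zero-free and non-constant; dividing by $f(0)$ we may take $f(0)=1$. Then $f(nz)\in F_T$ for all $n\ge1$. If $A_T^0$ were normal in $D_r$, Lemma 1 would give a $C$ with $|f(nz)|\le C$ for all $|z|\le r/2$ and all $n$. That is, $|f|\le C$ on $|w|\le nr/2$ for every $n$. So $f$ would be bounded, hence constant by Liouville, a contradiction. $\square$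

**Proof of Proposition 3.** (i) Suppose $A_T^0$ is normal in $D_r$ and let $0<x<r$. By Lemma 1 there is $C(x)$ with $|f|\le C(x)$ on $|z|\le x$ for all $f\in F_T$. Cauchy's estimate gives $\Lambda_k\le C(x)x^{-k}$, so all $\Lambda_k$ are finite and $\limsup_k\Lambda_k^{1/k}\le1/x$. Let $x\to r$. Conversely, suppose all $\Lambda_k<\infty$ and $\limsup_k\Lambda_k^{1/k}\le1/r$. For $0<x<r$ the series $\sum_k\Lambda_kx^k$ converges by the root test, and $|f(z)|\le\sum_k\Lambda_kx^k$ for $|z|\le x$, $f\in F_T$. So $F_T$ is locally bounded in $D_r$ and Lemma 1 applies.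

(ii) Let $T$ be finite with maximum $d$. Every $f\in F_T$ is a polynomial with $f(0)=1$, so $f=\prod_i(1-z/\zeta_i)$ with at most $d$ factors, and $|\zeta_i|\ge1$. Hence $|f|\le2^d$ in $\mathbb D$, and $A_T^0$ is normal by Lemma 1. On the other side, an entire function in $A_T$ is a polynomial, and a zero-free polynomial is constant. So both sides of the equivalence hold. $\square$

From now on $T$ must be infinite if we hope for a counterexample.

## 3. Rescaling at the origin, and truncated exponentials

How would one try to prove "if"? Suppose $A_T^0$ is not normal in $\mathbb D$, and try to make an entire function by rescaling. Only dilations $z\mapsto tz$ are allowed, since a shift of the center destroys the gaps.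

By Lemma 1 there are $f_j\in F_T$ and $0<x<1$ with $\max_{|z|\le x}|f_j|\to\infty$. Write $f_j=1+\sum_{k\ge1}a_k^{(j)}z^k$ and $P_j=\sup_{k\ge1}|a^{(j)}_k|^{1/k}$. If $P_j\le1$, then $|f_j|\le1/(1-x)$ on $|z|\le x$; so $P_j>1$ for large $j$. Since $f_j$ is analytic in $\mathbb D$, $\limsup_k|a_k^{(j)}|^{1/k}\le1$, and therefore $P_j$ is finite and attained, at an index $k_j$ say. The function
$$h_j(z)=f_j(z/P_j)$$
is zero-free in $D_{P_j}$, all its coefficients have modulus at most $1$, and its $k_j$-th coefficient has modulus exactly $1$. By Montel a subsequence converges locally uniformly in $\mathbb D$ to some $h\in A_T$ with $h(0)=1$, and $h$ is zero-free by Hurwitz.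

To be done we would need $h$ to extend to a zero-free entire function and to be non-constant. Nothing forces $P_j\to\infty$, and nothing keeps $k_j$ bounded. If $k_j\to\infty$, the coefficient of modulus $1$ may disappear in the limit. This really happens, for the following polynomials.

**Lemma 2.** For every integer $M\ge1$ the polynomial $E_M(w)=\sum_{j=0}^Mw^j/j!$ has no zeros in $|w|\le M/8$.

*Proof.* Since $e^j\ge j^j/j!$, we have $j!\ge(j/e)^j$. So for $|w|\le M/8$ and $j>M$,
$$\frac{|w|^j}{j!}\le\left(\frac{eM}{8j}\right)^j\le\left(\frac e8\right)^j\le2^{-j}.$$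
Hence $|e^w-E_M(w)|\le\sum_{j>M}2^{-j}=2^{-M}<e^{-M/8}\le|e^w|$, and so $E_M(w)\neq0$. $\square$

Put $M=8\cdot2^N$ and $f(z)=E_M(Mz^N/8)=E_M((2z)^N)$. By Lemma 2, $f$ is zero-free in $\mathbb D$. It has non-negative coefficients, so $f(3/4)\ge1+(3/2)^N$, which is unbounded as $N\to\infty$. Its coefficient at $z^{iN}$ is $2^{iN}/i!$, and $(2^{iN}/i!)^{1/(iN)}$ is largest for $i=1$, with value $2$. So $P=2$ and the rescaled function is $E_M(z^N)$. But $|E_M(z^N)-1|\le e^{|z|^N}-1$, which tends to $0$ locally uniformly in $\mathbb D$ as $N\to\infty$. The rescaling limit is the constant $1$.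

So the failed proof suggests a counterexample: let $T$ contain infinitely many finite blocks $N,2N,\dots,MN$, with $M$ large compared with $N$. A single block carries a zero-free polynomial that is large inside $\mathbb D$, and so $A_T^0$ will not be normal. The other requirement is harder: $A_T$ must contain no non-constant zero-free entire function $f$, where $f$ may use all the blocks at once. We know that a zero-free *polynomial* is constant. We would therefore like to choose the blocks so far apart that zero-freeness of $f$ passes to its partial sums at the ends of blocks.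

## 4. Cutting off a tail in $z^N$ by a rotation

We want the following: if $s$ is a polynomial of degree at most $d$ and $s(z)+g(z^N)$ is zero-free, with $N$ large in terms of $d$, then $s$ is zero-free in a slightly smaller disc. Some largeness of $N$ is needed: for $N=1$ take $s=1+2z$ and $g(w)=e^{2w}-1-2w$. Then $s(z)+g(z)=e^{2z}$ is zero-free in every disc, but $s(-1/2)=0$.

The first idea is compactness. If $N_j\to\infty$ and $f_j(z)=s_j(z)+g_j(z^{N_j})$ with $g_j(0)=0$, then $f_j$ and $s_j$ have the same Taylor coefficients up to order $N_j-1$. If the $f_j$ were locally bounded, then $f_j$ and $s_j$ would have the same limit, and Hurwitz would finish. But there is no such bound on the tails: $f_j(z)=\exp(4^jz^j)$ is zero-free with $s_j=1$, $N_j=j$, and $f_j(1/2)=\exp(2^j)$.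

In this example $s_j$ is constant. When $s$ is not constant, a rotation gives more. Take $N=2$, $s=1+az$ with $a\ne0$, and $f(z)=1+az+g(z^2)$. Then
$$f(z)-f(-z)=2az .$$
If $f$ is zero-free, then $f(z)\neq0$ and also $f(z)-2az=f(-z)\ne0$. So away from the origin the quotient $f(z)/(2az)$ omits the values $0$ and $1$, whatever $g$ is. This is exactly what Montel's second theorem needs. In general we use a rotation by an $N$-th root of unity, and we must choose it so that the difference does not degenerate. The rotation by $e^{2\pi i/N}$ tends to the identity as $N\to\infty$, and then the difference $s(z)-s(e^{2\pi i/N}z)$ tends to $0$ for fixed $s$. A rotation by an angle near $2\pi/(d+1)$ is suitable.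

**Lemma 3.** Let $d\ge1$ and $0<\varepsilon<1$. There is $N_0=N_0(d,\varepsilon)$ such that for all $N\ge N_0$, all $R>0$, all polynomials $s$ with $\deg s\le d$, $s(0)=1$, and all $g$ holomorphic in $D_{R^N}$ with $g(0)=0$:
$$s(z)+g(z^N)\ \text{zero-free in }D_R\quad\Longrightarrow\quad s\ \text{zero-free in }D_{(1-\varepsilon)R}.$$

*Proof.* **Step 1: a sequence of counterexamples on $\mathbb D$.** This step sets up compactness. Replacing $s(z)$ by $s(Rz)$ and $g(w)$ by $g(R^Nw)$, we may take $R=1$. Suppose the lemma fails for some $d,\varepsilon$. Then there are $N_j\to\infty$, polynomials $s_j$ and functions $g_j$ as in the lemma such that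
$$f_j(z)=s_j(z)+g_j(z^{N_j})$$
is zero-free in $\mathbb D$ while $s_j$ has a zero in $D_{1-\varepsilon}$.

**Step 2: normalization, so that the polynomials have a non-constant limit.** The $s_j$ may be unbounded, so we divide by their size. First, the moduli of the non-constant coefficients of $s_j$ have sum at least $1$; otherwise $|s_j-1|<1$ in $\mathbb D$ and $s_j$ would have no zero there. There are at most $d$ of them, so one is $\ge1/d$ in modulus. Let $A_j$ be the largest modulus of a coefficient of $s_j$, the constant term $1$ included; so $A_j\ge1$. Put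
$$\sigma_j=s_j/A_j,\qquad F_j=f_j/A_j .$$
All coefficients of $\sigma_j$ have modulus $\le1$. Some non-constant coefficient of $\sigma_j$ has modulus $\ge1/d$: if $A_j$ is attained at a non-constant coefficient, that one becomes of modulus $1$; otherwise $A_j$ is attained only at the constant term, so $A_j=1$ and $\sigma_j=s_j$. Pass to a subsequence along which the index of such a coefficient is fixed and all coefficients converge. Then $\sigma_j\to\sigma$ coefficientwise, hence locally uniformly in $\mathbb C$, where $\sigma$ is a non-constant polynomial of degree $\le d$. (At this point $\sigma(0)=\lim 1/A_j$ could still be $0$.)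

**Step 3: two omitted functions.** Here the rotation enters. Let
$$\zeta_j=\exp\left(2\pi i\,\frac{\lfloor N_j/(d+1)\rfloor}{N_j}\right).$$
Then $\zeta_j^{N_j}=1$ and $\zeta_j\to\zeta:=e^{2\pi i/(d+1)}$. Put $q_j(z)=\sigma_j(z)-\sigma_j(\zeta_jz)$. Then $q_j\to q$ locally uniformly, with $q(z)=\sigma(z)-\sigma(\zeta z)$. If $\sigma=\sum_{k\le d} b_kz^k$, then $q=\sum_{k=1}^db_k(1-\zeta^k)z^k$. Since $\zeta^k\ne1$ for $1\le k\le d$ and some $b_k\neq0$ with $k\ge1$, we have $q\not\equiv0$. Because $g_j((\zeta_jz)^{N_j})=g_j(z^{N_j})$,
$$F_j(z)-q_j(z)=F_j(\zeta_jz)\neq0,\qquad F_j(z)\ne0\qquad(z\in\mathbb D). \tag{1}$$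

**Step 4: convergence away from the zeros of $q$.** We turn (1) into compactness. Let $Z$ be the set of zeros of $q$ in $\mathbb D$; it is finite, and it contains $0$. Let $\Delta\subset\mathbb D\setminus Z$ be a closed disc. As $q_j\to q$ uniformly on $\Delta$ and $\min_\Delta|q|>0$, the $q_j$ are zero-free on $\Delta$, with $|q_j|\ge\frac12\min_\Delta|q|$, for large $j$. By (1), $F_j/q_j$ then omits $0$ and $1$ on $\Delta$. By Montel's second theorem, from every subsequence we can select a further one along which $F_j/q_j$ converges locally uniformly in the interior of $\Delta$ to a holomorphic function or to $\infty$. Multiplying by $q_j$, the same is true of $F_j=(F_j/q_j)\,q_j$: a holomorphic limit $u$ of the quotients gives the limit $uq$, and the limit $\infty$ stays $\infty$ because of the lower bound on $|q_j|$.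

Cover $\mathbb D\setminus Z$ by the interiors of countably many such discs. A diagonal argument gives one subsequence that converges in each of them, to a holomorphic function or to $\infty$. The points near which the limit is holomorphic form an open set, so do the points near which it is $\infty$, and the two sets are disjoint with union $\mathbb D\setminus Z$. As $\mathbb D\setminus Z$ is connected, one of them is empty. So along the subsequence, $F_j$ converges locally uniformly in $\mathbb D\setminus Z$ either to $\infty$ or to a holomorphic function.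

**Step 5: the limit is not $\infty$.** We exclude this case by looking at the origin. Suppose $F_j\to\infty$ locally uniformly in $\mathbb D\setminus Z$. The functions $1/F_j$ are holomorphic in $\mathbb D$, because $F_j$ is zero-free, and they tend to $0$ locally uniformly in $\mathbb D\setminus Z$. Around each point of $Z$ choose a small circle in $\mathbb D\setminus Z$ whose closed disc lies in $\mathbb D$ and contains no other point of $Z$. By the maximum principle $1/F_j\to0$ uniformly on the closed discs too, so $1/F_j\to0$ locally uniformly in $\mathbb D$. But $F_j(0)=s_j(0)/A_j=1/A_j$, so $1/F_j(0)=A_j\ge1$, a contradiction.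

**Step 6: the limit is $\sigma$, and Hurwitz applies.** So $F_j$ converges to a holomorphic function in $\mathbb D\setminus Z$. On the same small circles $(F_j)$ is uniformly Cauchy, hence by the maximum principle also on the closed discs. Therefore $F_j\to\varphi$ locally uniformly in $\mathbb D$, with $\varphi$ holomorphic in $\mathbb D$. Fix $m\ge0$. For $N_j>m$ the $m$-th Taylor coefficient of $F_j$ equals that of $\sigma_j$, because $g_j(0)=0$ and so $g_j(z^{N_j})$ contains only powers $\ge N_j$. Letting $j\to\infty$ we see that $\varphi$ and $\sigma$ have the same Taylor coefficients, so $\varphi=\sigma\not\equiv0$. The $F_j$ are zero-free, so $\sigma$ is zero-free in $\mathbb D$ by Hurwitz. On $|z|\le1-\varepsilon$ we have $\min|\sigma|>0$ and $\sigma_j\to\sigma$ uniformly, so $\sigma_j$ is zero-free there for large $j$. But $s_j=A_j\sigma_j$ has a zero in $D_{1-\varepsilon}$, a contradiction. $\square$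

Two features of the statement matter below. The number $N_0$ does not depend on $s$, $g$ or $R$. And the loss is only a factor $1-\varepsilon$, so we can afford infinitely many losses if the $\varepsilon$'s are summable.

## 5. Blocks of multiples, far apart

**Step 1: choice of the parameters.** We choose the losses first, then the blocks one after another. Let
$$\varepsilon_n=2^{-n-1},\qquad \delta_n=\prod_{m\ge n}(1-\varepsilon_m)\qquad(n\ge1).$$
Since $\prod(1-\varepsilon_m)\ge1-\sum\varepsilon_m$, we have $1-2^{-n}\le\delta_n<1$. So $\delta_n\ge\frac12$ and $\delta_n\to1$, and $\delta_n=(1-\varepsilon_n)\delta_{n+1}$ shows that $\delta_n$ increases. Fix numbers $B_n\ge1$; they will be chosen differently for different purposes. Let $N_1=1$ and recursively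
$$M_n=\lceil nB_n^{N_n}\rceil,\qquad d_n=N_nM_n,\qquad N_{n+1}\ge\max\{d_n+1,\,N_0(d_n,\varepsilon_n)\}, \tag{2}$$
with $N_{n+1}$ any integer satisfying the inequality and $N_0$ from Lemma 3. Put
$$T=\{0\}\cup\bigcup_{n\ge1}\{jN_n:1\le j\le M_n\}.$$

With $B_n=2$, for example, $M_1=2$ and $d_1=2$, so the first block is $\{1,2\}$. Then $N_2\ge\max\{3,N_0(2,\frac14)\}$, and the second block consists of the first $2\cdot2^{N_2}$ multiples of $N_2$.

The $n$-th block lies between $N_n$ and $d_n<N_{n+1}$, so the blocks follow each other without overlap. For $f=\sum_{k\in T}a_kz^k$ let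
$$s_n(z)=\sum_{k\in T,\;k\le d_n}a_kz^k .$$
Passing from $s_n$ to $s_{n+1}$ adds exactly the $(n+1)$-st block, so
$$s_{n+1}(z)=s_n(z)+g(z^{N_{n+1}})\quad\text{with a polynomial } g,\ g(0)=0. \tag{3}$$

**Step 2: partial sums inherit zero-freeness.** This is where the spacing is used.

**Lemma 4.** For every $f\in F_T$ and every $n\ge1$, $s_n$ is zero-free in $D_{\delta_n}$.

*Proof.* Let $0<R<1$. Since $\min_{|z|\le R}|f|>0$ and $s_m\to f$ uniformly on $|z|\le R$, there is $m_1$ such that for $m\ge m_1$ the polynomial $s_m$ is zero-free in $D_R$, hence in the smaller disc $D_{R\delta_m}$. Now descend. If $s_{m+1}$ is zero-free in $D_{R\delta_{m+1}}$, apply Lemma 3 to (3) with $d=d_m$, $\varepsilon=\varepsilon_m$, $N=N_{m+1}$ and the radius $R\delta_{m+1}$. This is allowed since $\deg s_m\le d_m$, $s_m(0)=1$ and $N_{m+1}\ge N_0(d_m,\varepsilon_m)$. It follows that $s_m$ is zero-free in $D_{(1-\varepsilon_m)R\delta_{m+1}}=D_{R\delta_m}$. Starting from $m_1$ we find that $s_n$ is zero-free in $D_{R\delta_n}$ for every $n\ge1$. As $R<1$ was arbitrary, $s_n$ is zero-free in $D_{\delta_n}$. $\square$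

**Step 3: no zero-free entire functions.** An entire function can be dilated, and so the radius $\delta_n$ in Lemma 4 becomes infinite.

**Lemma 5.** $A_T$ contains no non-constant zero-free entire function. Moreover $\Lambda_k<\infty$ for all $k$.

*Proof.* Let $f\in A_T$ be entire and zero-free; we may take $f(0)=1$. For each $\lambda>0$ the function $f(\lambda z)$ lies in $F_T$, and its partial sums are $s_n(\lambda z)$. By Lemma 4, $s_n(\lambda z)$ is zero-free in $D_{\delta_n}$, that is, $s_n$ is zero-free in $D_{\lambda\delta_n}$. As $\lambda$ is arbitrary, the polynomial $s_n$ has no zeros in $\mathbb C$ and is constant. This holds for all $n$, so $f=\lim s_n$ is constant.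

Now let $f\in F_T$ and $k\ge0$, and choose $n$ with $d_n\ge k$; then $a_k$ is a coefficient of $s_n$. By Lemma 4, $s_n=\prod_i(1-z/\zeta_i)$ with at most $d_n$ zeros $\zeta_i$, all with $|\zeta_i|\ge\delta_n$. Expanding the product gives $|a_k|\le\binom{d_n}{k}\delta_n^{-k}$, a bound independent of $f$. $\square$

**Step 4: large zero-free polynomials on single blocks.** This produces non-normality.

**Lemma 6.** The functions $f_n(z)=E_{M_n}(M_nz^{N_n}/8)$ belong to $F_T$, and
$$f_n(x)\ge1+\frac n8(B_nx)^{N_n}\qquad(0<x<1).$$

*Proof.* The exponents of $f_n$ lie in $\{jN_n:0\le j\le M_n\}\subset T$, and $f_n(0)=1$. For $z\in\mathbb D$ we have $|M_nz^{N_n}/8|\le M_n/8$, so $f_n(z)\ne0$ by Lemma 2. All coefficients are non-negative, so keeping only the first two terms gives $f_n(x)\ge1+\frac{M_n}8x^{N_n}$. Finally $M_n\ge nB_n^{N_n}$. $\square$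

**Proof of Theorem 1(b).** Take $B_n=2$ for all $n$. By Lemma 5, $A_T$ contains no non-constant zero-free entire function. By Lemma 6, $f_n\in F_T$ and $f_n(1/2)\ge1+n/8\to\infty$, so $F_T$ is not locally bounded in $\mathbb D$. By Lemma 1, $A_T^0$ is not normal in $\mathbb D$. The conjecture is false. $\square$

## 6. Prescribing the radius of normality

We prove Theorem 2. The parameter $B_n$ controls how far from the origin $f_n$ becomes large.

**The case $\rho=1$.** Take $T=\{0,1\}$. Then $F_T=\{1+az:|a|\le1\}$ is bounded by $2$ in $\mathbb D$, so $r(T)=1$ by Lemma 1. A zero-free entire function $a_0+a_1z$ is constant.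

**The case $\rho=0$.** Take $B_n=n$ in Section 5. Lemma 5 gives that $A_T$ contains no non-constant zero-free entire function and that $\Lambda_k<\infty$ for all $k$. Fix $x\in(0,1)$. By Lemma 6, $f_n(x)\ge1+\frac n8(nx)^{N_n}\ge1+n/8$ as soon as $nx\ge1$. So $F_T$ is unbounded at every $x\in(0,1)$. By Lemma 1, $A_T^0$ is normal in no disc $D_r$, $0<r\le1$, and $r(T)=0$.

**The case $0<\rho<1$.** Take $B_n=1/\rho$ for all $n$. Lemma 5 again excludes non-constant zero-free entire functions.

**Step 1: no disc larger than $D_\rho$.** By Lemma 6, $f_n(\rho)\ge1+n/8\to\infty$. For $\rho<r'\le1$ the point $\rho$ lies in $D_{r'}$, so $F_T$ is not locally bounded there, and $A_T^0$ is not normal in $D_{r'}$ by Lemma 1.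

It remains to show that $F_T$ is locally bounded in $D_\rho$. The obvious tool is Proposition 3(i) with the coefficient bound from the proof of Lemma 5, but that bound is too weak. For $k=N_n$ the smallest admissible index is $n$, and $\binom{d_n}{N_n}\ge(d_n/N_n)^{N_n}=M_n^{N_n}$. The $k$-th root is at least $M_n\to\infty$, so no positive radius results. We need a bound in which $M_n\approx n\rho^{-N_n}$ enters only to the first power. The logarithm provides it: the coefficients of $\log s_n$ are power sums of the $1/\zeta_i$, and a power sum is at most the number of zeros times the size of one term.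

**Step 2: the coefficients of $\log s_n$.** Fix $0<r<\rho$. Since $\delta_n\to1$, we can choose $n_2$ with
$$\lambda:=\frac{r}{\rho\,\delta_{n_2}}<1;\qquad\text{then also}\quad \frac r{\delta_{n_2}}=\rho\lambda<1. \tag{4}$$
Let $f\in F_T$ and $n\ge n_2$. By Lemma 4, $s_n=\prod_i(1-z/\zeta_i)$ with at most $d_n$ zeros, all with $|\zeta_i|\ge\delta_n$. Adding the series $\log(1-z/\zeta_i)=-\sum_{j\ge1}z^j/(j\zeta_i^j)$, the branch of $\log s_n$ with $\log s_n(0)=0$ is
$$\log s_n(z)=\sum_{j\ge1}c_j^{(n)}z^j\quad(|z|<\delta_n),\qquad c_j^{(n)}=-\frac1j\sum_i\zeta_i^{-j},\qquad |c_j^{(n)}|\le\frac{d_n}j\delta_n^{-j}. \tag{5}$$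

**Step 3: the change from block $n-1$ to block $n$.** The aim is a bound for $\log s_n-\log s_{n-1}$ on $|z|\le r$ that is summable in $n$. Let $n>n_2$. By (3), $s_n-s_{n-1}=O(z^{N_n})$ at $0$, so near $0$
$$\log s_n-\log s_{n-1}=\log\left(1+\frac{s_n-s_{n-1}}{s_{n-1}}\right)=O(z^{N_n}).$$
Hence $c_j^{(n)}=c_j^{(n-1)}$ for $j<N_n$. For $j\ge N_n$ we have $d_n/j\le d_n/N_n=M_n$ and, since $d_{n-1}<N_n$, $d_{n-1}/j\le1\le M_n$. Also $\delta_n\ge\delta_{n-1}\ge\delta_{n_2}$, because $n-1\ge n_2$. So (5) gives
$$|c_j^{(n)}-c_j^{(n-1)}|\le 2M_n\delta_{n_2}^{-j}\qquad(j\ge N_n).$$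
Finally $M_n\le n\rho^{-N_n}+1\le2n\rho^{-N_n}$. Therefore, for $|z|\le r$, using (4),
$$|\log s_n(z)-\log s_{n-1}(z)|\le2M_n\sum_{j\ge N_n}\left(\frac r{\delta_{n_2}}\right)^j\le\frac{4n\,\rho^{-N_n}(r/\delta_{n_2})^{N_n}}{1-r/\delta_{n_2}}=\frac{4n\lambda^{N_n}}{1-r/\delta_{n_2}}\le\frac{4n\lambda^n}{1-r/\delta_{n_2}}. \tag{6}$$
The last inequality uses $N_n\ge n$, which follows from $N_1=1$ and $N_{n+1}\ge d_n+1\ge N_n+1$.

**Step 4: summation.** We add up (6) and return to $f$. The series $\sum_n n\lambda^n$ converges; let $C=\sum_{n>n_2}4n\lambda^n/(1-r/\delta_{n_2})$. It depends only on $r$ (once $T$ and $n_2$ are fixed) and not on $f$. For $|z|\le r$ and $n\ge n_2$ we get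
$$|s_n(z)|\le e^C|s_{n_2}(z)|\le e^C2^{d_{n_2}}.$$
In the last inequality each of the at most $d_{n_2}$ factors satisfies $|1-z/\zeta_i|\le1+r/\delta_{n_2}<2$. Letting $n\to\infty$, $|f(z)|\le e^C2^{d_{n_2}}$ for $|z|\le r$ and all $f\in F_T$.

As $r<\rho$ was arbitrary, $F_T$ is locally bounded in $D_\rho$, and $A_T^0$ is normal in $D_\rho$ by Lemma 1. Together with Step 1, $A_T^0$ is normal in $D_\rho$ but in no larger disc, and $r(T)=\rho$. This proves Theorem 2. $\square$
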